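\title{An $\mathcal{L}_\infty$-space with $c_0$ as a quotient and no separable complemented subspace}

\begin{abstract}
We construct, in ZFC, a closed subspace $X$ of $\ell_\infty$ that is an
$\mathcal{L}_\infty$-space, has $c_0$ as a quotient, and on which every bounded
operator into a separable Banach space is strictly singular. Thus $X$ has no
infinite-dimensional separable complemented subspace and is not a Grothendieck
space. This disproves the conjecture that every $\mathcal{L}_\infty$-space without
infinite-dimensional separable complemented subspaces is Grothendieck. For each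
$\lambda>1$ the space $X$ can be renormed to be an
$\mathcal{L}_{\infty,\lambda}$-space, and this is sharp. The elements of $X$ are
the bounded functions on a countable tree whose jumps, measured along an
ultrafilter, are prescribed by a sequence in $c_0$.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}
Operators are bounded and linear, and a subspace is \emph{complemented} if it is
the range of a bounded projection. The Banach--Mazur distance of two isomorphic
Banach spaces is $d(G,H)=\inf\|A\|\,\|A^{-1}\|$, the infimum being taken over all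
isomorphisms $A:G\to H$. Let $\lambda\ge1$. A Banach space $X$ is an
\emph{$\mathcal{L}_{\infty,\lambda}$-space} if every finite-dimensional subspace
$F\subseteq X$ is contained in a finite-dimensional subspace $G\subseteq X$ with
$d(G,\ell_\infty^n)\le\lambda$, where $n=\dim G$. It is an
\emph{$\mathcal{L}_\infty$-space} if this holds for some $\lambda$. The condition
says that $X$ looks like a space of continuous functions when only finitely many
vectors are examined at a time. Being an $\mathcal{L}_\infty$-space is preserved
by isomorphisms, while the constant $\lambda$ depends on the norm.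

A Banach space $X$ is a \emph{Grothendieck space} if every weak$^*$-convergent
sequence in $X^*$ is weakly convergent; equivalently, if every operator from $X$
into a separable Banach space is weakly compact. Reflexive spaces have this
property for trivial reasons, and $\ell_\infty$ has it as well (see
Proposition~\ref{prop:criterion}). The basic space without it is $c_0$: the unit
vectors of $\ell_1=c_0^*$ are weak$^*$-null, and the functional
$(1,1,\dots)\in\ell_\infty$ takes the value $1$ on each of them. The property
passes to quotients. Indeed, if $q:X\to Y$ is onto and $(y_n^*)$ is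
weak$^*$-null, then $(q^*y_n^*)$ is weak$^*$-null, hence weakly null, and $q^*$ is
an isomorphic embedding, so $(y_n^*)$ is weakly null. Therefore a Grothendieck
space has no quotient isomorphic to $c_0$, and in particular no complemented copy
of $c_0$.

For a \emph{Lindenstrauss space}, that is, a space whose dual is isometric to an
$L_1$-space, the last obstruction is known to be the only one: such a space is
Grothendieck if and only if it contains no complemented copy of $c_0$. By
contrast, no Banach-space characterization of the Grothendieck
$\mathcal{L}_\infty$-spaces is known. There is, however, a necessary condition of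
the same kind. An operator is \emph{strictly singular} if it is not bounded below
on any infinite-dimensional subspace. Since $\mathcal{L}_\infty$-spaces have the
Dunford--Pettis property, every operator from a Grothendieck
$\mathcal{L}_\infty$-space into a separable space is strictly singular
(Lemma~\ref{lem:GDP}). A projection is the identity on its range, so such a space
has no infinite-dimensional separable complemented subspace. It is tempting to
guess the converse, which in the Lindenstrauss case holds under the weaker
hypothesis that only complemented copies of $c_0$ are excluded. This is the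
conjecture posed in \cite{SIBS}.

\medskip
\noindent\textbf{Conjecture.} \emph{Every $\mathcal{L}_\infty$-space that contains
no infinite-dimensional separable complemented subspace is a Grothendieck space.}
\medskip

Finite-dimensional subspaces are left out of the hypothesis because they are
always complemented.

\subsection*{Results}
The conjecture is false.

\begin{theorem}\label{thm:main}
There is a closed subspace $X$ of $\ell_\infty$ such that
\begin{enumerate}
\item[(i)] $X$ is an $\mathcal{L}_\infty$-space;
\item[(ii)] there is a bounded linear surjection $q:X\to c_0$, so $X$ is not a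
Grothendieck space;
\item[(iii)] $X$ has no infinite-dimensional separable complemented subspace.
\end{enumerate}
\end{theorem}

The space $X$ is defined in Section~\ref{sec:space}, in ZFC. It has stronger
properties. The dual ball $B_{Z^*}$ of a Banach space $Z$ is
\emph{weak$^*$-sequentially compact} if every sequence in it has a
weak$^*$-convergent subsequence. This holds when $Z$ is separable, since then
$B_{Z^*}$ is weak$^*$-compact and metrizable, and it is a standard fact that it
holds when $Z$ is weakly compactly generated (WCG), that is, the closed linear span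
of a weakly compact set.

\begin{theorem}\label{thm:strong}
Let $X$ be the space of Section~\ref{sec:space}.
\begin{enumerate}
\item[(a)] Every operator from $X$ into a Banach space $Z$ with
weak$^*$-sequentially compact dual ball (for example, $Z$ separable or WCG) is
strictly singular. In particular, no infinite-dimensional complemented subspace of
$X$ has a weak$^*$-sequentially compact dual ball.
\item[(b)] For every $\lambda>1$, the space $X$ has an equivalent norm in which it
is an $\mathcal{L}_{\infty,\lambda}$-space. Hence for every $\lambda>1$ the
conjecture fails in the class of $\mathcal{L}_{\infty,\lambda}$-spaces. This is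
sharp: the conjecture holds for the spaces that are
$\mathcal{L}_{\infty,\lambda}$-spaces for all $\lambda>1$.
\item[(c)] There are Banach spaces of arbitrarily large density character with the
properties \emph{(i)--(iii)} of Theorem~\ref{thm:main}.
\end{enumerate}
\end{theorem}

Part (a) shows that even the stronger necessary condition found above, that all
operators into separable spaces be strictly singular, does not characterize the
Grothendieck spaces among the $\mathcal{L}_\infty$-spaces.

\subsection*{The plan}
We look for an exact sequence
\[
0\longrightarrow\mathcal{F}\longrightarrow X\xrightarrow{\ q\ }c_0\longrightarrow0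
\]
with three properties.
\begin{enumerate}
\item[(A)] The map $q$ has linear right inverses of norm at most $1$ on each
$\ell_\infty^N\subset c_0$. Then $q^{-1}(\ell_\infty^N)$ is uniformly isomorphic to
$\mathcal{F}\oplus_\infty\ell_\infty^N$, which makes $X$ an
$\mathcal{L}_\infty$-space as soon as $\mathcal{F}$ is a space $C(S)$.
\item[(B)] The map $q$ is strictly singular. Then every infinite-dimensional
subspace of $X$ contains one that is a small perturbation of a subspace of
$\mathcal{F}$.
\item[(C)] The kernel $\mathcal{F}$ is a Grothendieck space of the form $C(S)$.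
Then operators from $\mathcal{F}$ into separable spaces are strictly singular, and
by (B) the same follows for $X$.
\end{enumerate}
Properties (A) and (B) pull in opposite directions: $q$ must be invertible from the
right, with a uniform bound, on finite-dimensional pieces that exhaust $c_0$, and
yet on no infinite-dimensional subspace. A tree of infinite height reconciles them
(Sections~\ref{sec:space} and~\ref{sec:ss}). An ultrafilter gives (C)
(Section~\ref{sec:kernel}). Sections~\ref{sec:local} and~\ref{sec:operators} draw
the consequences, and Section~\ref{sec:proofs} assembles the two theorems.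

Scalars are real. The complex case is the same, with unimodular scalars in place
of signs in Section~\ref{sec:ss} and with real and imaginary parts treated
separately in Lemma~\ref{lem:simple}. We write $\mathbb{N}=\{1,2,\dots\}$, $(e_n)$
for the unit vectors of $c_0$, and
$\ell_\infty^N=\operatorname{span}(e_1,\dots,e_N)\subset c_0$.

\section{Functions on a tree with prescribed jumps}\label{sec:space}

\subsection*{Ultrafilter limits}
Fix a nonprincipal ultrafilter $\mathcal{U}$ on $\mathbb{N}$: a family of infinite
subsets of $\mathbb{N}$ that is closed under supersets and finite intersections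
and contains exactly one of $J$ and $\mathbb{N}\setminus J$ for each
$J\subseteq\mathbb{N}$. It contains all cofinite sets, and a finite union of sets
that are not in $\mathcal{U}$ is not in $\mathcal{U}$. A statement holds
\emph{for $\mathcal{U}$-most $j$} if the set of $j$ for which it holds belongs to
$\mathcal{U}$; finitely many such statements hold simultaneously for
$\mathcal{U}$-most $j$. We write $\lim_{j\to\mathcal{U}}r_j=r$ if for each
$\varepsilon>0$ we have $|r_j-r|<\varepsilon$ for $\mathcal{U}$-most $j$. Every
bounded scalar sequence, even one defined only for cofinitely many $j$, has a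
unique $\mathcal{U}$-limit. The limit is linear and multiplicative, and
$|\lim_{j\to\mathcal{U}}r_j|\le\sup_j|r_j|$.

\subsection*{The tree and the space}
Let $E$ be the countable set of all strictly increasing sequences of even length
\[
s=(m_1,j_1,\dots,m_r,j_r),\qquad m_1<j_1<m_2<j_2<\dots<m_r<j_r,\qquad r\ge0,
\]
in $\mathbb{N}$, including the empty sequence $\emptyset$, for which we set
$\max\emptyset=0$. A \emph{fork} is a pair $(t,m)$ with $t\in E$ and $m>\max t$.
The \emph{children} of $t$ at this fork are the extended sequences
$t^\frown(m,j)\in E$, $j>m$. So every node has infinitely many forks, and every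
fork has infinitely many children. The \emph{cone} $C(s)$ is the set of all
elements of $E$ that extend $s$, including $s$.

The \emph{jump} of $x\in\ell_\infty(E)$ at the fork $(t,m)$ is
\[
\Delta x(t,m)=\lim_{j\to\mathcal{U}}x\big(t^\frown(m,j)\big)-x(t).
\]
It is linear in $x$, and $|\Delta x(t,m)|\le2\|x\|_\infty$. Let $X$ be the set of
all $x\in\ell_\infty(E)$ whose jumps depend only on the label $m$ and form a null
sequence:
\[
X=\big\{x\in\ell_\infty(E):\ \text{there is }a\in c_0\text{ with }
\Delta x(t,m)=a(m)\text{ for every fork }(t,m)\big\}.
\]
Since $(\emptyset,m)$ is a fork for every $m$, the sequence $a$ is determined by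
$x$; we denote it by $qx$. Thus $X$ is a linear subspace, $q:X\to c_0$ is linear
with $\|q\|\le2$, and
\begin{equation}\label{eq:jump}
\lim_{j\to\mathcal{U}}x\big(t^\frown(m,j)\big)=x(t)+(qx)(m)
\qquad\text{for all }x\in X\text{ and all forks }(t,m).
\end{equation}
The subspace $X$ is closed: if $x_k\in X$ and $x_k\to x$ uniformly, then $(qx_k)$
is a Cauchy sequence with some limit $a\in c_0$, and
$\Delta x(t,m)=\lim_k\Delta x_k(t,m)=a(m)$ at every fork. As $E$ is countably
infinite, $X$ is a closed subspace of $\ell_\infty$. The kernel of $q$ is the space
of functions without jumps,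
\[
\mathcal{F}=\Big\{f\in\ell_\infty(E):\ \lim_{j\to\mathcal{U}}
f\big(t^\frown(m,j)\big)=f(t)\ \text{ for every fork }(t,m)\Big\}.
\]

\subsection*{Lifting finitely many coordinates}
There is an obvious way to produce a function with jumps $a(m)$, namely to add
them up along the branch. For finitely supported $a$ put
\[
(Ta)(m_1,j_1,\dots,m_r,j_r)=\sum_{i=1}^ra(m_i).
\]
The $m_i$ are distinct, so $\|Ta\|_\infty\le\sum_m|a(m)|$. Moreover
$(Ta)(t^\frown(m,j))=(Ta)(t)+a(m)$ for every $j$, so $Ta\in X$ and $qTa=a$. But $T$
is unbounded for the norm of $c_0$: if $a=e_1+e_3+\dots+e_{2r-1}$, then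
$(Ta)(1,2,\dots,2r)=r$. The remedy is that \eqref{eq:jump} does not see finitely
many children of a fork. If $a$ is supported in $\{1,\dots,N\}$, we may refuse to
jump at the children with $j\le N$. At a child with $j>N$ we do jump, but then all
later labels exceed $N$, and no second jump is ever required.

\begin{lemma}\label{lem:lift}
For $N\in\mathbb{N}$, $a\in\ell_\infty^N$ and $s=(m_1,j_1,\dots,m_r,j_r)\in E$ let
\[
\rho_N(a)(s)=
\begin{cases}
a(m_p) & \text{if some }j_i>N\text{ and }p\text{ is the least such index }i,\\
0 & \text{if }j_i\le N\text{ for all }i.
\end{cases}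
\]
Then $\rho_N:\ell_\infty^N\to X$ is linear, $\|\rho_N\|\le1$, and
$q\rho_N(a)=a$ for all $a\in\ell_\infty^N$.
\end{lemma}

\begin{proof}
Linearity and the norm bound are read off the formula. Let $(t,m)$ be a fork; we
must show that $\Delta\rho_N(a)(t,m)=a(m)$. Suppose first that $t$ has an entry
$j_i>N$. Then every child of $t$ has the same index $p$ as $t$, hence the same
value, and the jump is $0$. Also $m>\max t>N$, so $a(m)=0$. Suppose now that $t$
has no such entry. Then $\rho_N(a)(t)=0$, and for every $j>\max(m,N)$ the first
entry of $j$-type that exceeds $N$ in $t^\frown(m,j)$ is the last one, so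
$\rho_N(a)(t^\frown(m,j))=a(m)$. These $j$ form a cofinite set, and the jump is
$a(m)$.
\end{proof}

\begin{example}\label{ex:lift}
Let $N=3$ and $a=e_1+e_3$. For $j\ge4$ the two lifts take the following values.
\[
\begin{array}{c|cccccc}
s & \emptyset & (1,2) & (1,3) & (1,j) & (3,j) & (1,2,3,j)\\ \hline
(Ta)(s) & 0 & 1 & 1 & 1 & 1 & 2\\
\rho_3(a)(s) & 0 & 0 & 0 & 1 & 1 & 1
\end{array}
\]
The node $(1,2)$ has a fork with label $3$, where a jump by $1$ is mandatory. The
function $\rho_3(a)$ prepares for it by staying at $0$ on the exceptional child
$(1,2)$ of the fork $(\emptyset,1)$. On each cone $C((1,j))$ with $j\ge4$ it is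
constant, because all later labels are at least $5$.
\end{example}

The interlacing condition $j_i<m_{i+1}$ is what makes this possible. Suppose we
required only $m_1<m_2<\cdots$ and let the $j_i$ be arbitrary. Let $x$ be a
function on this larger tree with jumps given by $a=e_1+\dots+e_N$. Following the
labels $m_i=i$ and choosing each $j_i$ so that the value of $x$ increases by
nearly $1$, we would reach a node where $x$ is nearly $x(\emptyset)+N$. This forces
$\|x\|_\infty\ge N/2$.

\begin{lemma}\label{lem:onto}
For every $a\in c_0$ and $\varepsilon>0$ there is $z\in X$ with $qz=a$ and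
$\|z\|_\infty\le(1+\varepsilon)\|a\|$. Consequently $q$ is onto, and
\begin{equation}\label{eq:dist}
\operatorname{dist}(x,\mathcal{F})\le\|qx\|\qquad(x\in X).
\end{equation}
\end{lemma}

\begin{proof}
Let $a\ne0$. Choose $0=N_0<N_1<N_2<\cdots$ with
$|a(m)|\le\varepsilon2^{-k}\|a\|$ for all $m>N_k$, $k\ge1$. Let $a_k$ agree with
$a$ on $(N_{k-1},N_k]$ and vanish elsewhere. Then $a=\sum_ka_k$,
$\|a_1\|\le\|a\|$, and $\|a_{k+1}\|\le\varepsilon2^{-k}\|a\|$ for $k\ge1$. The
series $z=\sum_k\rho_{N_k}(a_k)$ converges absolutely in $X$, with
$\|z\|_\infty\le(1+\varepsilon)\|a\|$ and $qz=a$. For \eqref{eq:dist}, apply this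
to $a=qx$: then $x-z\in\mathcal{F}$, so
$\operatorname{dist}(x,\mathcal{F})\le\|z\|_\infty\le(1+\varepsilon)\|qx\|$.
\end{proof}

\section{The quotient map is strictly singular}\label{sec:ss}

If $q$ mapped a closed subspace $U\subseteq X$ isomorphically onto a subspace
$V\subseteq c_0$ that is the range of a projection $P$, then $(q|_U)^{-1}Pq$ would
be a projection of $X$ onto the separable space $U$. So $q$ must fail to be
invertible on all such infinite-dimensional subspaces, and first of all it must
have no bounded linear right inverse on $c_0$. The maps $\rho_N$ do not converge to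
one: $\rho_N(e_1)$ is the indicator function of $\bigcup_{j>N}C((1,j))$, which
tends to $0$ pointwise as $N\to\infty$. The reason why no other choice succeeds is
already visible two levels above the root.

\begin{example}\label{ex:two}
Let $x_n\in X$ satisfy $qx_n=e_n$, and suppose that
$\|\sum_{n\le h}\pm x_n\|_\infty\le\Lambda$ for all $h$ and all signs. This would be
the case for $x_n=\sigma e_n$ and $\Lambda=\|\sigma\|$ if $\sigma$ were a bounded
linear right inverse of $q$. Evaluating at $s\in E$ with suitable signs gives
$\sum_n|x_n(s)|\le\Lambda$, so $x_n(s)\to0$ at every node $s$. Let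
$\varepsilon>0$. Pick $n_1$ with $|x_{n_1}(\emptyset)|<\varepsilon$. At the fork
$(\emptyset,n_1)$ the function $x_{n_1}$ jumps by $1$, so there is a child
$t_1=(n_1,j_1)$ with $x_{n_1}(t_1)>1-\varepsilon$. Now pick $n_2>j_1$ with
$|x_{n_2}(t_1)|<\varepsilon$. At the fork $(t_1,n_2)$ the function $x_{n_2}$ jumps
by $1$ and $x_{n_1}$ jumps by $e_{n_1}(n_2)=0$. Hence for $\mathcal{U}$-most $j$
both functions exceed $1-\varepsilon$ at $t_1{}^\frown(n_2,j)$, and
$\Lambda>2-2\varepsilon$. The point is the order of the choices. The lift $\rho_N$
knows the last coordinate $N$ before it meets $j_1$, whereas here $n_2$ is chosen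
after $j_1$, and $x_{n_1}$ has already jumped.

Each further level adds one more function, and $r$ levels give $\Lambda\ge r$.
Infinite height is needed: on the tree cut at height $r$, the map $T$ satisfies
$\|Ta\|_\infty\le r\|a\|$ and extends to a bounded right inverse of $q$.
\end{example}

For a general subspace, a gliding hump replaces the unit vectors by an almost
disjointly supported sequence, and the old functions now make small jumps instead
of none. Strict inequalities leave room for them.

\begin{proposition}\label{prop:ss}
The operator $q:X\to c_0$ is strictly singular.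
\end{proposition}

\begin{proof}
Suppose that $U\subseteq X$ is an infinite-dimensional subspace and
$\|qx\|\ge\theta\|x\|_\infty$ for all $x\in U$, where $\theta>0$. Then $V=q(U)$ is
infinite-dimensional.

\emph{The gliding hump.} We choose $0=N_0<N_1<\cdots$ and $v_n\in V$ recursively.
Given $N_{n-1}$, the restriction of $V$ to the first $N_{n-1}$ coordinates has a
nonzero kernel, so there is $v_n\in V$ with $\|v_n\|=1$ that vanishes on
$[1,N_{n-1}]$. Choose $N_n>N_{n-1}$ with $|v_n(m)|\le2^{-n}$ for $m>N_n$. If
$m\in(N_{k-1},N_k]$, then $v_n(m)=0$ for $n>k$, and so
$\sum_n|v_n(m)|\le\sum_{n<k}2^{-n}+1\le2$. Hence $\|\sum_{n\le h}\pm v_n\|\le2$ for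
all $h$ and all signs. Let $x_n\in U$ with $qx_n=v_n$, and put $\Lambda=2/\theta$.
Then $\|\sum_{n\le h}\pm x_n\|_\infty\le\Lambda$, and choosing the signs of the
numbers $x_n(s)$ we obtain
\begin{equation}\label{eq:sum}
\sum_n|x_n(s)|\le\Lambda\qquad(s\in E).
\end{equation}

\emph{The branch.} We construct $n_1<n_2<\cdots$ and nodes $t_0=\emptyset$,
$t_i=t_{i-1}{}^\frown(m_i,j_i)$ such that
\begin{equation}\label{eq:half}
|x_{n_l}(t_i)|>\tfrac12\qquad\text{for all }l\le i.
\end{equation}
Let $i\ge1$, and let $n_1,\dots,n_{i-1}$ and $t_{i-1}$ be given with
\eqref{eq:half} for $i-1$. Choose $n_i$ larger than the previous indices and so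
large that
\begin{enumerate}
\item[(1)] $|x_{n_i}(t_{i-1})|<\frac12$, which is possible by \eqref{eq:sum};
\item[(2)] $N_{n_i-1}\ge\max t_{i-1}$;
\item[(3)] $|v_{n_l}(m)|<|x_{n_l}(t_{i-1})|-\frac12$ for all $l<i$ and all
$m>N_{n_i-1}$, which is possible because the right-hand sides are positive and
$v_{n_l}\in c_0$.
\end{enumerate}
The norm of $v_{n_i}\in c_0$ is attained, so there is $m_i$ with
$|v_{n_i}(m_i)|=1$, and $m_i>N_{n_i-1}$ because $v_{n_i}$ vanishes up to
$N_{n_i-1}$. By (2), $(t_{i-1},m_i)$ is a fork, and \eqref{eq:jump} gives
\[
\lim_{j\to\mathcal{U}}x_{n_l}\big(t_{i-1}{}^\frown(m_i,j)\big)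
=x_{n_l}(t_{i-1})+v_{n_l}(m_i)\qquad(l\le i).
\]
The right-hand side has modulus greater than $\frac12$: for $l<i$ by (3), and for
$l=i$ by (1). So for $\mathcal{U}$-most $j$ all $i$ inequalities
$|x_{n_l}(t_{i-1}{}^\frown(m_i,j))|>\frac12$ hold, and we take such a $j>m_i$ as
$j_i$.

By \eqref{eq:sum} at $s=t_i$ and \eqref{eq:half}, $\Lambda>i/2$ for every $i$,
which is absurd.
\end{proof}

\section{The kernel is a Grothendieck space}\label{sec:kernel}

The proofs of Lemma~\ref{lem:lift} and Proposition~\ref{prop:ss} use only that
$\mathcal{U}$ contains the cofinite sets and is closed under finite intersections.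
They would work with ordinary limits $j\to\infty$ in \eqref{eq:jump}. The kernel
$\mathcal{F}'$ of that version, however, is not Grothendieck. The map
$f\mapsto(f((1,j))-f(\emptyset))_{j\ge2}$ sends $\mathcal{F}'$ into $c_0$, and it
is onto, because for a null sequence $(b_j)$ the function equal to $b_j$ on
$C((1,j))$ and to $0$ off these cones lies in $\mathcal{F}'$. The ultrafilter
enlarges the kernel enough to destroy such convergent sequences of functionals.

\subsection*{Algebras of sets and their Stone spaces}
Let $\mathfrak{B}$ be an algebra of subsets of a set $\Omega$, and let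
$B(\mathfrak{B})$ be the closed linear span in $\ell_\infty(\Omega)$ of the
indicator functions $1_A$, $A\in\mathfrak{B}$. The Stone space $S$ of
$\mathfrak{B}$ is the set of ultrafilters of $\mathfrak{B}$, with the sets
$\widehat A=\{\xi\in S:A\in\xi\}$ as a base of the topology. It is compact and
Hausdorff, and $A\mapsto\widehat A$ is a Boolean isomorphism of $\mathfrak{B}$ onto
the algebra of clopen subsets of $S$. It respects finite unions and
intersections, but in general not infinite ones. If $A_1,\dots,A_n\in\mathfrak{B}$
are nonempty and partition $\Omega$, then $\sum_i\alpha_i1_{A_i}$ and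
$\sum_i\alpha_i1_{\widehat A_i}$ both have norm $\max_i|\alpha_i|$. The functions
of the second kind are dense in $C(S)$ by the Stone--Weierstrass theorem. Hence
$1_A\mapsto1_{\widehat A}$ extends to an isometry of $B(\mathfrak{B})$ onto $C(S)$,
and the dual is the space $M(S)$ of regular signed Borel measures on $S$.

Let $\mathfrak{A}=\{A\subseteq E:1_A\in\mathcal{F}\}$. Explicitly,
$A\in\mathfrak{A}$ if and only if at every fork $(t,m)$ the following holds: if
$t\in A$ then $t^\frown(m,j)\in A$ for $\mathcal{U}$-most $j$, and if $t\notin A$
then $t^\frown(m,j)\notin A$ for $\mathcal{U}$-most $j$. Since $\mathcal{F}$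
contains the constants and is closed under products, $\mathfrak{A}$ is closed under
complements and finite intersections, so it is an algebra of sets.

\begin{lemma}\label{lem:simple}
$\mathcal{F}=B(\mathfrak{A})$. In particular, $\mathcal{F}$ is isometric to $C(S)$,
where $S$ is the Stone space of $\mathfrak{A}$.
\end{lemma}

\begin{proof}
The space $\mathcal{F}$ is closed and contains the indicators, so
$B(\mathfrak{A})\subseteq\mathcal{F}$. Let $f\in\mathcal{F}$ and let $r$ be a real
number outside $f(E)$. Then $\{f>r\}\in\mathfrak{A}$: at a fork $(t,m)$ we have
$f(t)>r$ or $f(t)<r$, and the same strict inequality holds at $t^\frown(m,j)$ for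
$\mathcal{U}$-most $j$. Since $f(E)$ is countable and bounded, for each
$\varepsilon>0$ there are $r_0<\dots<r_n$ outside $f(E)$ with
$r_k-r_{k-1}<\varepsilon$ and $f(E)\subset(r_0,r_n)$. The sets
$A_k=\{f>r_{k-1}\}\setminus\{f>r_k\}$ belong to $\mathfrak{A}$ and partition $E$,
and $\|f-\sum_kr_k1_{A_k}\|_\infty\le\varepsilon$.
\end{proof}

\subsection*{Many infinite unions}
To contradict the weak$^*$-convergence of a sequence of measures, one tests it on
an infinite union of disjoint sets. The algebra $\mathfrak{A}$ is not closed under
such unions, but it contains many of them. A family of infinite subsets of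
$\mathbb{N}$ is \emph{almost disjoint} if any two distinct members have finite
intersection. Uncountable families of this kind exist: identify $\mathbb{N}$ with
$\mathbb{Q}$ and choose for each irrational number a sequence of rationals
converging to it. For a sequence of sets $(A_i)$ and $M\subseteq\mathbb{N}$ we
write $A_M=\bigcup_{i\in M}A_i$.

Consider first the cones $C((1,j))$, $j\ge2$, and their union over a set $J$ of
indices. All children of a node in the union lie in the union. A node outside the
union has children inside it only at the fork $(\emptyset,1)$, and these are the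
nodes $(1,j)$ with $j\in J$. So the union belongs to $\mathfrak{A}$ exactly when
$J\notin\mathcal{U}$. Each single cone is in $\mathfrak{A}$, the union of all of
them is not, and in an almost disjoint family of index sets $J$ at most one is
bad, since two members of $\mathcal{U}$ have infinite intersection. In general
every fork rules out at most one index set, and there are only countably many
forks.

\begin{lemma}\label{lem:unions}
Let $(A_i)$ be pairwise disjoint sets in $\mathfrak{A}$, and let $\mathcal{M}$ be an
almost disjoint family of infinite subsets of $\mathbb{N}$. Then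
$A_M\in\mathfrak{A}$ for all but countably many $M\in\mathcal{M}$.
\end{lemma}

\begin{proof}
It suffices to show that for a fixed fork $(t,m)$ the condition defining
$\mathfrak{A}$ fails for $A_M$ at this fork for at most one $M\in\mathcal{M}$.

Suppose $t\in A_{i_0}$ for some $i_0$. Then $t^\frown(m,j)\in A_{i_0}$ for
$\mathcal{U}$-most $j$. If $i_0\in M$, then $t$ and these children lie in $A_M$.
If $i_0\notin M$, then $A_{i_0}\cap A_M=\emptyset$, so $t$ and these children lie
outside $A_M$. In both cases the condition holds.

Suppose $t\notin\bigcup_iA_i$. The sets $J_i=\{j>m:t^\frown(m,j)\in A_i\}$ are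
pairwise disjoint, and $J_i\notin\mathcal{U}$ because $A_i\in\mathfrak{A}$ and
$t\notin A_i$. Since $t\notin A_M$, the condition fails for $A_M$ only if
$J_M\in\mathcal{U}$. If this happened for two distinct $M,M'\in\mathcal{M}$, then
$J_M\cap J_{M'}=J_{M\cap M'}$ would be in $\mathcal{U}$, although it is a finite
union of sets not in $\mathcal{U}$.
\end{proof}

\subsection*{A criterion for the Grothendieck property}
We use three standard facts; for the second and third see
\cite[Ch.~VII]{Diestel}.
\begin{itemize}
\item \emph{Eberlein--\v{S}mulian theorem.} A subset of a Banach space is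
relatively weakly compact if and only if every sequence in it has a weakly
convergent subsequence.
\item \emph{Dieudonn\'e--Grothendieck criterion.} Let $S$ be a compact Hausdorff
space. A bounded set $\mathcal{K}\subset M(S)$ is relatively weakly compact if and
only if $\sup_{\mu\in\mathcal{K}}|\mu(O_k)|\to0$ for every sequence $(O_k)$ of
pairwise disjoint open sets.
\item \emph{Rosenthal's lemma.} Let $(\gamma_k)$ be nonnegative finitely additive
measures on the subsets of $\mathbb{N}$ with $\sup_k\gamma_k(\mathbb{N})<\infty$,
and let $\varepsilon>0$. There is an infinite set $L\subseteq\mathbb{N}$ with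
$\gamma_k(L\setminus\{k\})<\varepsilon$ for all $k\in L$.
\end{itemize}

\begin{proposition}\label{prop:criterion}
Let $\mathfrak{B}$ be an algebra of subsets of a set $\Omega$. Suppose that for
every sequence $(A_i)$ of pairwise disjoint sets in $\mathfrak{B}$ there is an
uncountable almost disjoint family $\mathcal{M}$ of infinite subsets of
$\mathbb{N}$ with $A_M\in\mathfrak{B}$ for all $M\in\mathcal{M}$. Then
$B(\mathfrak{B})$ is a Grothendieck space.
\end{proposition}

The hypothesis holds for the algebra of all subsets of $\Omega$, where
$B(\mathfrak{B})=\ell_\infty(\Omega)$. Even there the proof needs uncountably many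
sets $M$ rather than one. The clopen set $\widehat{A_M}$ is in general larger than
the open set $\bigcup_{i\in M}\widehat A_i$, and the measures may charge the
difference. Almost disjointness makes these differences pairwise disjoint, so
that most of them are null.

\begin{proof}
Identify $B(\mathfrak{B})$ with $C(S)$. It suffices to show that a weak$^*$-null
sequence $(\mu_n)$ in $M(S)$ is weakly null. The sequence is bounded by the uniform
boundedness principle. If $\{\mu_n\}$ is relatively weakly compact, then every
subsequence has a weakly convergent subsequence, whose limit is also a weak$^*$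
limit and hence $0$; so $\mu_n\to0$ weakly. Suppose, toward a contradiction, that
$\{\mu_n\}$ is not relatively weakly compact.

\emph{Disjoint sets of large measure.} By the Dieudonn\'e--Grothendieck criterion
there are $\delta>0$, pairwise disjoint open sets $O_k$ and indices $n_k$ with
$|\mu_{n_k}(O_k)|\ge2\delta$. For a fixed measure $\mu$ we have
$\sum_k|\mu|(O_k)<\infty$, so each index occurs only finitely often, and after
passing to a subsequence the $n_k$ increase strictly. Put $\nu_k=\mu_{n_k}$; this
sequence is weak$^*$-null. By regularity there is a compact set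
$K_k\subseteq O_k$ with $|\nu_k|(O_k\setminus K_k)<\delta$. Covering $K_k$ by
finitely many clopen subsets of $O_k$, we find $A_k\in\mathfrak{B}$ with
$K_k\subseteq\widehat A_k\subseteq O_k$, and then
$|\nu_k(\widehat A_k)|\ge\delta$. The sets $\widehat A_k$ are pairwise disjoint,
hence so are the sets $A_k$. Apply Rosenthal's lemma to
$\gamma_k(I)=|\nu_k|(\bigcup_{i\in I}\widehat A_i)$ and keep only the indices in
$L$. After relabeling,
\[
|\nu_k(\widehat A_k)|\ge\delta,\qquad
|\nu_k|\Big(\bigcup_{i\ne k}\widehat A_i\Big)<\delta/2\qquad\text{for all }k.
\]

\emph{A union with null remainder.} Let $\mathcal{M}$ be the family given by the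
hypothesis for $(A_i)$. For $M\in\mathcal{M}$ the set $\widehat{A_M}$ contains
$\widehat A_i$ for each $i\in M$; let
$D_M=\widehat{A_M}\setminus\bigcup_{i\in M}\widehat A_i$, a closed set. For
distinct $M,M'\in\mathcal{M}$ we have $A_M\cap A_{M'}=A_{M\cap M'}$, a finite
union. Hence
$\widehat{A_M}\cap\widehat{A_{M'}}=\bigcup_{i\in M\cap M'}\widehat A_i$, which is
disjoint from $D_M$, and so $D_M\cap D_{M'}=\emptyset$. A finite measure gives
positive mass to at most countably many members of a disjoint family. As
$\mathcal{M}$ is uncountable, there is $M\in\mathcal{M}$ with $|\nu_k|(D_M)=0$ for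
all $k$. For $k\in M$,
\[
\big|\nu_k(\widehat{A_M})\big|\ge|\nu_k(\widehat A_k)|
-|\nu_k|\Big(\bigcup_{i\in M,\,i\ne k}\widehat A_i\Big)-|\nu_k|(D_M)\ge\delta/2.
\]
The set $M$ is infinite and the indicator function of $\widehat{A_M}$ is
continuous, so this contradicts $\nu_k\to0$ weak$^*$.
\end{proof}

\begin{corollary}\label{cor:F}
$\mathcal{F}$ is a Grothendieck space.
\end{corollary}

\begin{proof}
Given disjoint sets $A_i\in\mathfrak{A}$, take any uncountable almost disjoint
family and discard the countably many exceptions of Lemma~\ref{lem:unions}. So
Proposition~\ref{prop:criterion} applies to $\mathfrak{A}$, and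
$B(\mathfrak{A})=\mathcal{F}$ by Lemma~\ref{lem:simple}.
\end{proof}

\section{The local structure of $X$}\label{sec:local}

The definition of an $\mathcal{L}_{\infty,\lambda}$-space asks for subspaces $G$
that contain a given $F$. A perturbation argument shows that it is enough to come
close.

\begin{lemma}\label{lem:perturb}
Let $Y$ be a Banach space and $\mu\ge1$. Suppose that for all $y_1,\dots,y_k\in Y$
and $\eta>0$ there is a finite-dimensional subspace $G\subseteq Y$ with
$d(G,\ell_\infty^{\dim G})\le\mu$ and $\operatorname{dist}(y_i,G)<\eta$ for all
$i$. Then $Y$ is an $\mathcal{L}_{\infty,\lambda}$-space for every $\lambda>\mu$.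
\end{lemma}

\begin{proof}
Let $F\subseteq Y$ be finite-dimensional with basis $y_1,\dots,y_k$, and let
$0<\varepsilon<1$. Extend the coordinate functionals of the basis to
$y_1^*,\dots,y_k^*\in Y^*$ by the Hahn--Banach theorem. Choose $G$ as in the
hypothesis and $g_i\in G$ with $\sum_i\|y_i^*\|\,\|g_i-y_i\|<\varepsilon$. The
operator $Ay=y+\sum_iy_i^*(y)(g_i-y_i)$ satisfies $\|A-I\|<\varepsilon$. Hence it
is invertible, with $\|A\|\le1+\varepsilon$ and
$\|A^{-1}\|\le(1-\varepsilon)^{-1}$. Since $Ay_i=g_i$, we have
$F\subseteq A^{-1}G$, and
$d(A^{-1}G,\ell_\infty^{\dim G})\le\mu\frac{1+\varepsilon}{1-\varepsilon}$, which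
is at most $\lambda$ for small $\varepsilon$.
\end{proof}

Let $X_N=q^{-1}(\ell_\infty^N)$. The lift $\rho_N$ splits $X_N$ as
$\mathcal{F}+\rho_N(\ell_\infty^N)$. In the supremum norm this sum need not be close
to an $\ell_\infty$-sum, because $f$ and $\rho_N(a)$ can add up at a node. We
therefore measure the second summand mainly through $q$. For $\beta\ge1$ put
\[
\|x\|_\beta=\max\big(\|x\|_\infty,\ \beta\|qx\|\big)\qquad(x\in X).
\]
Then $\|x\|_\infty\le\|x\|_\beta\le2\beta\|x\|_\infty$, and the two norms agree on
$\mathcal{F}$. A lift $\beta^{-1}\rho_N(a)$ has $\|\cdot\|_\beta$-norm $\|a\|$ but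
supremum norm at most $\|a\|/\beta$, so it barely interferes with $f$.

\begin{proposition}\label{prop:local}
For every $\beta\ge1$, the space $(X,\|\cdot\|_\beta)$ is an
$\mathcal{L}_{\infty,\lambda}$-space for every $\lambda>(1+\frac1\beta)^2$.
\end{proposition}

\begin{proof}
Define $J_N:\mathcal{F}\oplus_\infty\ell_\infty^N\to X_N$ by
$J_N(f,a)=f+\beta^{-1}\rho_N(a)$. Since $qJ_N(f,a)=a/\beta$,
\[
\|J_N(f,a)\|_\beta\le\max\big(\|f\|_\infty+\|a\|/\beta,\ \|a\|\big)
\le\big(1+\tfrac1\beta\big)\max(\|f\|_\infty,\|a\|).
\]
The map $J_N$ is injective, since $J_N(f,a)=0$ gives $a=0$ and then $f=0$. Given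
$x\in X_N$, put $a=\beta qx$ and $f=x-\rho_N(qx)\in\mathcal{F}$. Then
$x=J_N(f,a)$, $\|a\|\le\|x\|_\beta$, and
$\|f\|_\infty\le\|x\|_\infty+\|qx\|\le(1+\frac1\beta)\|x\|_\beta$. So $J_N$ is an
isomorphism onto $X_N$ with $\|J_N\|\,\|J_N^{-1}\|\le\mu:=(1+\frac1\beta)^2$.

Let $\mathcal{P}$ be a finite partition of $E$ into nonempty sets from
$\mathfrak{A}$ and $\Sigma_{\mathcal{P}}=\operatorname{span}\{1_A:A\in\mathcal{P}\}$.
The space $\Sigma_{\mathcal{P}}\oplus_\infty\ell_\infty^N$ is isometric to
$\ell_\infty^n$ with $n=|\mathcal{P}|+N$, so
$G_{\mathcal{P},N}=J_N(\Sigma_{\mathcal{P}}\oplus_\infty\ell_\infty^N)$ satisfies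
$d(G_{\mathcal{P},N},\ell_\infty^n)\le\mu$. We verify the hypothesis of
Lemma~\ref{lem:perturb} with these subspaces. Let $x_1,\dots,x_k\in X$ and
$\eta>0$. Choose $N$ so large that the tails $b_i=(qx_i)1_{(N,\infty)}$ satisfy
$2\beta\|b_i\|<\eta/2$. Lemma~\ref{lem:onto} gives $z_i\in X$ with $qz_i=b_i$ and
$\|z_i\|_\infty\le2\|b_i\|$, hence $\|z_i\|_\beta<\eta/2$. Then $x_i-z_i\in X_N$,
say $x_i-z_i=J_N(f_i,a_i)$. By Lemma~\ref{lem:simple} there are
$\mathfrak{A}$-simple functions $g_i$ with $\|f_i-g_i\|_\infty<\eta/2$, and
refining their partitions we may assume that all $g_i$ lie in one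
$\Sigma_{\mathcal{P}}$. Then $J_N(g_i,a_i)\in G_{\mathcal{P},N}$ and
$\|x_i-J_N(g_i,a_i)\|_\beta\le\|z_i\|_\beta+\|f_i-g_i\|_\infty<\eta$.
\end{proof}

\section{Strictly singular operators}\label{sec:operators}

An operator that is bounded below on a subspace is bounded below on its closure,
so in the definition of strict singularity it does not matter whether the
subspaces are closed. An operator is \emph{weakly compact} if it maps the unit ball
to a relatively weakly compact set; by Gantmacher's theorem, $R$ is weakly compact
if and only if $R^*$ is. A Banach space $Y$ has the \emph{Dunford--Pettis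
property} if every weakly compact operator from $Y$ into a Banach space maps weakly
convergent sequences to norm convergent sequences. By a theorem of Grothendieck,
the spaces $C(S)$ have this property. So do all $\mathcal{L}_\infty$-spaces, a fact
that was used only for motivation in the introduction.

\begin{lemma}\label{lem:GDP}
Let $Y$ be a Grothendieck space with the Dunford--Pettis property, and let $Z$ have
a weak$^*$-sequentially compact dual ball. Then every operator $R:Y\to Z$ is weakly
compact and strictly singular.
\end{lemma}

\begin{proof}
A sequence in $B_{Z^*}$ has a weak$^*$-convergent subsequence. Its image under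
$R^*$ is weak$^*$-convergent, hence weakly convergent because $Y$ is Grothendieck.
By the Eberlein--\v{S}mulian theorem $R^*$ is weakly compact, and so is $R$.

Suppose that $R$ is bounded below on a closed subspace $W\subseteq Y$, so that
$R|_W$ is an isomorphism onto the closed subspace $R(W)$. Let $(w_n)$ be a bounded
sequence in $W$. A subsequence of $(Rw_n)$ converges weakly, and its limit lies in
$R(W)$, since closed subspaces are weakly closed. Applying $(R|_W)^{-1}$, the
corresponding subsequence of $(w_n)$ converges weakly. By the Dunford--Pettis
property its image under $R$ converges in norm, and applying $(R|_W)^{-1}$ again,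
the subsequence itself converges in norm. So the unit ball of $W$ is compact and
$\dim W<\infty$.
\end{proof}

The next lemma carries strict singularity from the kernel to the whole space. A
vector on which $q$ is small is close to the kernel. The difficulty is to move a
whole infinite-dimensional subspace into the kernel \emph{linearly}, and for this
we need vectors $u_n$ whose coefficients in a linear combination are controlled by
its norm. A crude bound $2^{n-1}$ suffices, because the errors can be made to
decay faster.

\begin{lemma}\label{lem:transfer}
Let $p:Y\to W$ be a strictly singular operator with kernel $K$ such that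
$\operatorname{dist}(y,K)\le\|py\|$ for all $y\in Y$. If $R:Y\to Z$ is an operator
and $R|_K$ is strictly singular, then $R$ is strictly singular.
\end{lemma}

\begin{proof}
Suppose $\|Ru\|\ge\theta\|u\|$ on an infinite-dimensional subspace $U\subseteq Y$,
with $\theta>0$. Fix $0<\delta<1$ with $\|R\|\delta\le\theta/2$. We choose
recursively $u_n\in U$ and $u_n^*\in Y^*$ with
\[
\|u_n\|=\|u_n^*\|=u_n^*(u_n)=1,\qquad u_k^*(u_n)=0\ \ (k<n),\qquad
\|pu_n\|<\delta4^{-n}.
\]
This is possible because $U\cap\bigcap_{k<n}\ker u_k^*$ is infinite-dimensional, so
$p$ is not bounded below on it; the functional $u_n^*$ comes from the Hahn--Banach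
theorem. Let $y=\sum_n\alpha_nu_n$ be a finite combination. Then
$u_k^*(y)=\alpha_k+\sum_{n<k}\alpha_nu_k^*(u_n)$, so
$|\alpha_k|\le\|y\|+\sum_{n<k}|\alpha_n|$. By induction
$|\alpha_k|\le(1+\sum_{n<k}2^{n-1})\|y\|=2^{k-1}\|y\|$. In particular the $u_n$ are
linearly independent.

Choose $f_n\in K$ with $\|u_n-f_n\|<\delta4^{-n}$, and define a linear map $\Phi$
from $U_0=\operatorname{span}(u_n)$ into $K$ by $\Phi u_n=f_n$. For $y$ as above,
\[
\|y-\Phi y\|\le\sum_n2^{n-1}\delta4^{-n}\|y\|\le\delta\|y\|.
\]
Hence $(1-\delta)\|y\|\le\|\Phi y\|\le2\|y\|$, so $\Phi(U_0)$ is an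
infinite-dimensional subspace of $K$, and
\[
\|R\Phi y\|\ge\|Ry\|-\|R\|\,\|y-\Phi y\|\ge\theta\|y\|-\tfrac\theta2\|y\|
\ge\tfrac\theta4\|\Phi y\|.
\]
Thus $R|_K$ is bounded below on $\Phi(U_0)$, a contradiction.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:strong}\,(a)]
Let $Z$ have a weak$^*$-sequentially compact dual ball and let $R:X\to Z$ be an
operator. The space $\mathcal{F}$ is isometric to $C(S)$ and is Grothendieck
(Lemma~\ref{lem:simple}, Corollary~\ref{cor:F}), so $R|_{\mathcal{F}}$ is strictly
singular by Lemma~\ref{lem:GDP}. The operator $q$ is strictly singular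
(Proposition~\ref{prop:ss}) and satisfies \eqref{eq:dist}. By
Lemma~\ref{lem:transfer}, $R$ is strictly singular. If $W\subseteq X$ is the range
of a projection $P$ and $B_{W^*}$ is weak$^*$-sequentially compact, then
$P:X\to W$ is strictly singular and is the identity on $W$, so $\dim W<\infty$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Part (i) follows from Proposition~\ref{prop:local}, since $\|\cdot\|_\beta$ is
equivalent to the supremum norm. The map $q$ is onto by Lemma~\ref{lem:onto}, and a
space with quotient $c_0$ is not Grothendieck, as shown in the introduction; this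
is (ii). Part (iii) is the separable case of Theorem~\ref{thm:strong}\,(a).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}\,(b)]
Given $\lambda>1$, choose $\beta\ge1$ with $(1+\frac1\beta)^2<\lambda$. By
Proposition~\ref{prop:local}, $(X,\|\cdot\|_\beta)$ is an
$\mathcal{L}_{\infty,\lambda}$-space. Properties (ii) and (iii) of
Theorem~\ref{thm:main} do not change under an equivalent norm, so the conjecture
fails for this space.

Now let $Y$ be an $\mathcal{L}_{\infty,\lambda}$-space for all $\lambda>1$. Then
$Y^*$ is isometric to an $L_1$-space \cite{Lind,LL}, so $Y$ is a Lindenstrauss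
space. If $Y$ has no infinite-dimensional separable complemented subspace, then it
has no complemented copy of $c_0$, and it is Grothendieck by the known
characterization recalled in the introduction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}\,(c)]
Let $\kappa$ be an infinite cardinal and
$X_\kappa=X\oplus_\infty\ell_\infty(\kappa)$. The indicator functions of distinct
subsets of $\kappa$ are at distance $1$ from each other, so the density character
of $X_\kappa$ is larger than $\kappa$.

\emph{Property (i).} Functions with finitely many values are dense in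
$\ell_\infty(\kappa)$, and those that are constant on the sets of a fixed finite
partition form an isometric copy of some $\ell_\infty^n$. By
Lemma~\ref{lem:perturb}, $\ell_\infty(\kappa)$ is an $\mathcal{L}_\infty$-space. A
finite-dimensional subspace of $X_\kappa$ lies in the sum of its two projections,
hence in some $G_1\oplus_\infty G_2$ with
$d(G_i,\ell_\infty^{n_i})\le\lambda$ for a fixed $\lambda$, and then
$d(G_1\oplus_\infty G_2,\ell_\infty^{n_1+n_2})\le\lambda$.

\emph{Property (ii).} The operator $p(x,y)=qx$ maps $X_\kappa$ onto $c_0$.

\emph{Property (iii).} We repeat the proof of (a) with $p$ in place of $q$. The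
kernel of $p$ is $K=\mathcal{F}\oplus_\infty\ell_\infty(\kappa)$, and
$\operatorname{dist}((x,y),K)=\operatorname{dist}(x,\mathcal{F})\le\|qx\|$. The
operator $p$ is strictly singular: if $\|qx\|\ge\theta\|(x,y)\|$ on an
infinite-dimensional subspace $U$, then $(x,y)\mapsto x$ is injective on $U$ and
$q$ is bounded below on the image, contrary to Proposition~\ref{prop:ss}. Finally,
$K=B(\mathfrak{B})$ for the algebra $\mathfrak{B}$ of all subsets $A$ of the
disjoint union $E\sqcup\kappa$ with $A\cap E\in\mathfrak{A}$. Lemma~\ref{lem:unions},
applied to the traces $A_i\cap E$, shows that $\mathfrak{B}$ satisfies the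
hypothesis of Proposition~\ref{prop:criterion}. So $K$ is a Grothendieck space
isometric to a space of continuous functions on a compact space. By
Lemmas~\ref{lem:GDP} and~\ref{lem:transfer}, every operator from $X_\kappa$ into a
space with weak$^*$-sequentially compact dual ball is strictly singular, and
$X_\kappa$ has no infinite-dimensional separable complemented subspace.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Diestel}
Diestel, \emph{Sequences and Series in Banach Spaces}.

\bibitem{LL}
Lazar and Lindenstrauss, Acta Math.\ 126 (1971).

\bibitem{Lind}
Lindenstrauss, \emph{Extension of compact operators}, Mem.\ AMS 48 (1964).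

\bibitem{SIBS}
\emph{Separably Injective Banach Spaces}, doi:10.1007/978-3-319-14741-3,
\texttt{https://\allowbreak springerlink.\allowbreak bibliotecabuap.\allowbreak
elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak
978-3-319-14741-3.pdf}.

\end{thebibliography}
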